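\title{Nonlinear eigenvalues of $-\partial_x^2+Q(x,z)^2$\\ for a homogeneous polynomial $Q$}

\begin{abstract}
Let $Q(x,z)$ be a real homogeneous polynomial of degree $d\ge1$, monic in $x$, and let $E(Q)$ be the set of complex $z$ for which $-f''+Q(x,z)^2f=0$ has a nonzero solution in the Schwartz space. We prove that $E(Q)$ is empty if $Q=(x-\alpha z)^d$ with $\alpha$ real, and infinite otherwise. In particular, if $Q$ has no term $x^{d-1}z$, then $E(Q)$ is empty exactly when $Q=x^d$, which proves a conjecture on such families of operators. The set $E(Q)$ is the zero set of an entire function $D$ of finite order. We compute $D(0)$ and the asymptotics of $D(z)$ as $z\to+\infty$, including the constant factor. If $D$ had finitely many zeros, the two constants would agree; this is an identity between products of sines, and counting powers of $2$ in a cyclotomic field excludes it in all but two cases.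
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $m\ge2$ be an integer, put $d=m-1$, and let
\begin{equation}\label{eq:Q}
Q(x,z)=x^d+\sum_{j=0}^{d-1}c_j\,z^{d-j}x^j,\qquad c_0,\dots,c_{d-1}\in\mathbb R .
\end{equation}
We call such a polynomial a \emph{monic real form} of degree $d$, and we call it \emph{normalized} if $c_{d-1}=0$, that is, if it has no term of degree $m-2$ in $x$. For $m=2$ the only normalized form is $Q=x$. To $Q$ we attach the family of ordinary differential operators
\[
\mathcal L_z=-\partial_x^2+Q(x,z)^2,\qquad x\in\mathbb R,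
\]
which depends polynomially on the parameter $z\in\mathbb C$, and the set
\[
E(Q)=\{z\in\mathbb C:\ \mathcal L_zf=0\ \text{for some}\ f\in\mathcal S(\mathbb R),\ f\ne0\}.
\]
Here $\mathcal S(\mathbb R)$ is the Schwartz space of smooth functions all of whose derivatives decay faster than any power of $|x|$. The points of $E(Q)$ are eigenvalues of a problem in which the spectral parameter enters nonlinearly, and the question is for which $Q$ there are any.

For $f\in\mathcal S(\mathbb R)$ integration by parts gives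
\[
\int_{\mathbb R}\overline f\,\mathcal L_zf\,dx=\int_{\mathbb R}|f'|^2\,dx+\int_{\mathbb R}Q(x,z)^2|f|^2\,dx .
\]
If $z$ is real, both terms on the right are nonnegative, so $\mathcal L_zf=0$ forces $f'=0$ and hence $f=0$. Thus $E(Q)$ never meets the real axis, and for $Q=x^d$, where $\mathcal L_z$ does not depend on $z$, it is empty. Off the real axis the potential $Q^2$ is in general complex valued, and this positivity is lost.

A count of dimensions suggests what to expect. For each $z$ the solutions of $f''=Q^2f$ that decay at $+\infty$ form a line in the two-dimensional solution space, and so do those that decay at $-\infty$. The point $z$ lies in $E(Q)$ when the two lines coincide. This is one holomorphic equation $D(z)=0$ in one unknown, and one expects it to have solutions as soon as $\mathcal L_z$ depends on $z$ in a genuine way. One kind of dependence is not genuine: for $Q=(x-\alpha z)^d$ and real $z$, the operator $\mathcal L_z$ is a translate of $\mathcal L_0$, and we shall see that $E(Q)=\emptyset$. The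 normalization $c_{d-1}=0$ excludes these forms when $\alpha\neq0$. Conjecture~1.5 of \cite{twod} states that nothing else has to be excluded: \emph{if $Q$ is normalized, then $E(Q)=\emptyset$ if and only if $Q\equiv x^{m-1}$}. We prove this conjecture.

\begin{theorem}\label{thm:main}
Let $m\ge2$ and let $Q$ be a monic real form of degree $m-1$.
\begin{enumerate}
\item[(i)] $E(Q)=\emptyset$ if and only if $Q=(x-\alpha z)^{m-1}$ for some $\alpha\in\mathbb R$. Otherwise $E(Q)$ is infinite.
\item[(ii)] If $Q$ is normalized, then $E(Q)=\emptyset$ if and only if $Q\equiv x^{m-1}$. Otherwise $E(Q)$ is infinite.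
\end{enumerate}
\end{theorem}

We treat only potentials of the form $Q^2$, and we make no claim about the distribution of the points of $E(Q)$ beyond their infinitude.

The difficulty is that an entire function may well have no zeros, so one must find a property of $D$ that can be computed exactly for every $Q$ and that is incompatible with $D$ being an exponential. We take for $D$ the Wronskian of the two decaying solutions, normalized at infinity; it is entire, even and of finite order (Section~\ref{sec:D}). Put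
\begin{equation}\label{eq:gamma}
\gamma_k=\frac1{\sin\frac{\pi}{2(k+1)}}\qquad(k\ge1).
\end{equation}
At $z=0$ the potential is $x^{2d}$, the equation reduces to Bessel's, and $D(0)=2\gamma_d$ (Section~\ref{sec:model}). As $z\to+\infty$ the WKB approximation holds away from the real zeros of $Q(\cdot,z)$, a zero of order $k$ contributes a factor $\gamma_k$, and $D(z)\sim2\prod_j\gamma_{k_j}\,e^{Az^m}$, where the $k_j$ are the multiplicities of the real zeros of $Q(\cdot,1)$ and $A$ is an explicit real number (Section~\ref{sec:asym}). If $D$ has finitely many zeros, Hadamard's theorem turns this asymptotic relation into an identity for $|D|$ on the whole real axis, so that $\gamma_d=\prod_j\gamma_{k_j}$. Section~\ref{sec:m3} carries out the argument for $Q=x^2+cz^2$, where real zeros can be avoided. Section~\ref{sec:sines} finds all solutions of the identity between the $\gamma_k$, and Section~\ref{sec:proof} concludes.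

Throughout, $W(u,w)=uw'-u'w$ is the Wronskian, which is constant for two solutions of the same equation $u''=Vu$ and vanishes exactly when they are linearly dependent. The letter $C$ denotes constants that depend only on $Q$ and may change from line to line.

\section{The decaying solutions and their Wronskian}\label{sec:D}

The functions $Q^{-1/2}e^{\mp\int Q}$ solve $u''=Q^2u$ up to an error that is small where $Q$ is large and varies slowly. The following lemma measures that error by a single integral. It will give both the solution decaying at $+\infty$ and the asymptotics in the simplest case.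

\begin{lemma}\label{lem:LG}
Let $Q$ be a smooth complex function on $[x_0,\infty)$ with $\operatorname{Re}Q>0$. Let $g=Q^{-1/2}$ be the principal branch, let $S'=Q$, and assume that $F(x)=\int_x^\infty|gg''|\,ds$ is finite. Then $u''=Q^2u$ has a solution $u=ge^{-S}\chi$ on $[x_0,\infty)$ with
\begin{equation}\label{eq:LGbound}
|\chi-1|\le e^{F}-1,\qquad|\chi'/Q|\le e^F-1 .
\end{equation}
\end{lemma}

\begin{proof}
Let $Y=ge^{-S}$. Differentiating $g^2Q=1$ gives $2g'Q+gQ'=0$, so
\[
Y''=(g''-2g'Q-gQ'+gQ^2)e^{-S}=(Q^2+g''/g)Y .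
\]
Therefore $u=Y\chi$ satisfies $u''=Q^2u$ if and only if $Y\chi''+2Y'\chi'+(g''/g)Y\chi=0$; multiplied by $Y$, this reads
\begin{equation}\label{eq:chiODE}
(Y^2\chi')'=-gg''e^{-2S}\chi .
\end{equation}
Consider the integral equation
\begin{equation}\label{eq:volterra}
\chi(x)=1-\int_x^\infty k(x,s)\,gg''(s)\,\chi(s)\,ds,\qquad k(x,s)=\tfrac12\big[1-e^{-2(S(s)-S(x))}\big].
\end{equation}
Since $\operatorname{Re}Q>0$, we have $|e^{-2(S(s)-S(x))}|\le1$ for $s\ge x$, so $|k|\le1$. Put $\chi_0=1$ and $\chi_{n+1}(x)=-\int_x^\infty k(x,s)gg''\chi_n\,ds$. As $F'=-|gg''|$, induction gives $|\chi_n|\le F^n/n!$. Hence $\chi=\sum_n\chi_n$ solves \eqref{eq:volterra}, and $|\chi-1|\le e^F-1$, $|\chi|\le e^F$. Since $k(x,x)=0$ and $\partial_xk=-Q(x)e^{-2(S(s)-S(x))}$, differentiation of \eqref{eq:volterra} gives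
\begin{equation}\label{eq:chiprime}
\chi'(x)=Q(x)\int_x^\infty e^{-2(S(s)-S(x))}gg''(s)\chi(s)\,ds ,
\end{equation}
so that $|\chi'/Q|\le\int_x^\infty|gg''|e^F\,ds=e^{F(x)}-1$. Multiplying \eqref{eq:chiprime} by $Y^2=e^{-2S}/Q$ yields $Y^2\chi'=\int_x^\infty e^{-2S}gg''\chi\,ds$, whose derivative is \eqref{eq:chiODE}.
\end{proof}

Now let $Q$ be a monic real form of degree $d$. Write $Q(x,z)=x^dH(z/x)$, where $H$ is a polynomial with $H(0)=1$, and fix $K\ge1$ such that $|H(t)-1|\le\frac12$ for complex $|t|\le2/K$. Put $X(z)=K(1+|z|)$. For $x\ge X(z)$ we have $|z/x|\le1/K$, hence $\operatorname{Re}Q\ge\frac12x^d$ and $|Q|\le\frac32x^d$; this is where monicity is first used. Define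
\[
g(x,z)=Q^{-1/2}=x^{-d/2}H(z/x)^{-1/2}\quad(x\ge X(z)),\qquad S(x,z)=\int_0^xQ(t,z)\,dt\quad(x\in\mathbb R),
\]
with the principal branch. The function $H^{-1/2}$ is holomorphic for $|t|<2/K$ and bounded above and below in modulus, so its first two derivatives are bounded for $|t|\le1/K$. Each $\partial_x$ applied to $x^{-a}h(z/x)$ produces $x^{-a-1}\big(-ah(t)-th'(t)\big)$ with $t=z/x$. Therefore, with primes denoting $\partial_x$,
\begin{equation}\label{eq:gbounds}
|gg''|\le Cx^{-m-1},\qquad|g'/g|\le C/x\qquad(x\ge X(z)).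
\end{equation}

\begin{proposition}\label{prop:uplus}
For every $z\in\mathbb C$ there is a unique solution $u_+(\cdot,z)$ of $u''=Q^2u$ on $\mathbb R$ such that the function $\chi=u_+/(ge^{-S})$, defined for $x\ge X(z)$, satisfies $\chi\to1$ and $\chi'/Q\to0$ as $x\to+\infty$. Moreover:
\begin{enumerate}
\item[(a)] $u_+$ and all its $x$-derivatives tend to $0$ at $+\infty$ faster than any power of $x$;
\item[(b)] for each $x\in\mathbb R$ the functions $u_+(x,\cdot)$ and $u_+'(x,\cdot)$ are entire;
\item[(c)] $|u_+(0,z)|+|u_+'(0,z)|\le\exp\big(C(1+|z|)^m\big)$.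
\end{enumerate}
\end{proposition}

\begin{proof}
By \eqref{eq:gbounds}, Lemma~\ref{lem:LG} applies on $[X(z),\infty)$ with $F(x)\le Cx^{-m}$. It gives a solution with the required limits, which extends to $\mathbb R$ because the equation is linear with continuous coefficient.

Let $u=ge^{-S}\chi$ be any solution with $\chi\to1$ and $\chi'/Q\to0$. Then
\begin{equation}\label{eq:uprime}
u'=ge^{-S}\big[(g'/g-Q)\chi+\chi'\big],
\end{equation}
and $\operatorname{Re}S(x,z)\ge\operatorname{Re}S(X,z)+(x^m-X^m)/(2m)$ for $x\ge X=X(z)$. So $u$ and $u'$ decay faster than any power. Using $u''=Q^2u$ repeatedly, every derivative of $u$ is a combination of $u$ and $u'$ with polynomial coefficients, and (a) follows. The Wronskian of two such solutions is a constant that tends to $0$, so they are proportional, and the ratio is $1$ since both functions $\chi$ tend to $1$. This proves uniqueness.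

For (b), fix $R>0$ and let $|z|<R$, $x\ge K(1+R)$. There $g$, $g''$ and $S$ are holomorphic in $z$, and the integrals defining $\chi_n(x)$ involve only $s\ge x$ and converge uniformly in $z$ by \eqref{eq:gbounds}. So each $\chi_n$ is holomorphic in $z$; the same holds for the uniform limit $\chi$, for $\chi'$ by \eqref{eq:chiprime}, and hence for $u_+$ and $u_+'$ at $x=K(1+R)$. A solution of a linear equation whose coefficient and initial values are holomorphic in a parameter is holomorphic in that parameter. Thus $u_+(x,\cdot)$ and $u'_+(x,\cdot)$ are holomorphic on $|z|<R$ for all $x$, and $R$ is arbitrary.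

For (c), let $\omega=(1+|z|)^d\ge1$. At $x=X$ we have $|S|\le C(1+|z|)^m$, $|g|\le C$, $|g'/g|+|Q|\le C\omega$, and $|\chi|+|\chi'/Q|\le C$ by \eqref{eq:LGbound}. By \eqref{eq:uprime}, $|u_+|+|u_+'|\le\exp(C(1+|z|)^m)$ at $X$. On $[0,X]$ we have $|Q|^2\le C\omega^2$, so $\mathcal E=|u_+'|^2+\omega^2|u_+|^2$ satisfies
\[
|\mathcal E'|\le2(|Q|^2+\omega^2)\,|u_+|\,|u_+'|\le C\omega\cdot2\omega|u_+|\,|u_+'|\le C\omega\,\mathcal E .
\]
Hence $\mathcal E(0)\le\mathcal E(X)e^{C\omega X}$, and $\omega X=K(1+|z|)^m$.
\end{proof}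

By homogeneity $Q(-x,-z)^2=Q(x,z)^2$, so $u_-(x,z)=u_+(-x,-z)$ solves the same equation as $u_+(x,z)$, and it decays at $-\infty$ with all its derivatives. Define
\begin{equation}\label{eq:D}
D(z)=W(u_+,u_-)=-u_+(0,z)u_+'(0,-z)-u_+'(0,z)u_+(0,-z),
\end{equation}
where the second expression is the Wronskian evaluated at $x=0$.

\begin{proposition}\label{prop:D}
The function $D$ is entire and even, $|D(z)|\le\exp(C(1+|z|)^m)$, and $E(Q)=D^{-1}(0)$.
\end{proposition}

\begin{proof}
The first three assertions follow from \eqref{eq:D} and Proposition~\ref{prop:uplus}(b),(c). If $D(z)=0$, the nonzero solutions $u_+$ and $u_-$ are proportional, so $u_+$ decays rapidly with all derivatives at both ends and $z\in E(Q)$. Conversely, let $0\ne f\in\mathcal S(\mathbb R)$ solve $f''=Q^2f$. The constant $W(f,u_+)$ tends to $0$ at $+\infty$ and the constant $W(f,u_-)$ tends to $0$ at $-\infty$. So both $u_+$ and $u_-$ are multiples of $f$, and $D(z)=0$.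
\end{proof}

\section{The equation $U''=\tau^{2k}U$}\label{sec:model}

This equation appears twice: with $k=d$ it is the equation $\mathcal L_0f=0$, and with $k\le d$ it describes $\mathcal L_z$ for large real $z$ near a real zero of $Q(\cdot,z)$ of order $k$. Let $k\ge1$ and $n=k+1$. Proposition~\ref{prop:uplus}, applied to the form $x^k$, gives a solution $U_+$, independent of $z$, with
\[
U_+(\tau)=\tau^{-k/2}e^{-\tau^n/n}\chi(\tau),\qquad\chi\to1,\quad\chi'/\tau^k\to0\quad(\tau\to+\infty).
\]
Let $U_-(\tau)=U_+(-\tau)$. For the form $x^k$ the function $D$ is the constant $W(U_+,U_-)$.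

\begin{proposition}\label{prop:model}
$W(U_+,U_-)=2\gamma_k$, with $\gamma_k$ as in \eqref{eq:gamma}.
\end{proposition}

As a check, for $k=0$ the formula \eqref{eq:gamma} gives $1$, and indeed $W(e^{-\tau},e^{\tau})=2$.

\begin{proof}
We recall the modified Bessel functions. For $0<\nu<1$ and $s>0$, the functions
\[
I_{\pm\nu}(s)=\sum_{j\ge0}\frac{(s/2)^{2j\pm\nu}}{j!\,\Gamma(j+1\pm\nu)},\qquad K_\nu=\frac{\pi}{2\sin\pi\nu}\,(I_{-\nu}-I_\nu)
\]
solve $(s\partial_s)^2Z=(s^2+\nu^2)Z$, and $K_\nu(s)\sim\sqrt{\pi/(2s)}\,e^{-s}$ as $s\to+\infty$.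

Take $\nu=1/(2n)$, $s=\tau^n/n$ and $U=\tau^{1/2}Z(s)$ with $Z$ a solution of this equation. With $\vartheta=\tau\partial_\tau=ns\partial_s$ we have $\tau^2\partial_\tau^2=\vartheta(\vartheta-1)$ and $\vartheta(\tau^{1/2}Z)=\tau^{1/2}(\vartheta+\frac12)Z$, so
\[
\tau^2U''=\tau^{1/2}\big(\vartheta^2-\tfrac14\big)Z=\tau^{1/2}\big(n^2s^2+n^2\nu^2-\tfrac14\big)Z=\tau^{2n}U .
\]
Thus $U''=\tau^{2k}U$ for $\tau>0$. For $Z=K_\nu$ we get $U\sim\sqrt{\pi n/2}\;\tau^{-k/2}e^{-\tau^n/n}$. Then $U$ and $U''=\tau^{2k}U$ tend to $0$, and so does $U'$, by Taylor's formula on $[\tau,\tau+1]$. Hence $W(U,U_+)=0$, and comparing asymptotics gives $U_+=\sqrt{2\tau/(\pi n)}\,K_\nu(\tau^n/n)$. Since $(s/2)^{\pm\nu}=\tau^{\pm1/2}(2n)^{\mp\nu}$, the series show that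
\[
\sqrt\tau\,I_{-\nu}(s)=\frac{(2n)^\nu}{\Gamma(1-\nu)}\,(1+\cdots),\qquad\sqrt\tau\,I_\nu(s)=\frac{(2n)^{-\nu}}{\Gamma(1+\nu)}\,\tau\,(1+\cdots),
\]
where the brackets are convergent power series in $\tau^{2n}$. The first function determines $U_+(0)$ and the second $U_+'(0)$. Using $\Gamma(1-\nu)\Gamma(1+\nu)=\pi\nu/\sin\pi\nu$ and $2n\nu=1$,
\[
U_+(0)U_+'(0)=-\frac{2}{\pi n}\cdot\frac{\pi^2}{4\sin^2\pi\nu}\cdot\frac{\sin\pi\nu}{\pi\nu}=-\frac1{\sin\pi\nu}=-\gamma_k ,
\]
and $W(U_+,U_-)=-2U_+(0)U_+'(0)=2\gamma_k$.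
\end{proof}

For any monic real form of degree $d$ we have $Q(x,0)=x^d$, so $u_\pm(\cdot,0)=U_\pm$ with $k=d$, and
\begin{equation}\label{eq:D0}
D(0)=2\gamma_d=\frac{2}{\sin\frac{\pi}{2m}} .
\end{equation}
The same computation settles the translated powers.

\begin{proposition}\label{prop:translate}
If $Q=(x-\alpha z)^d$ with $\alpha\in\mathbb R$, then $E(Q)=\emptyset$.
\end{proposition}

\begin{proof}
Here $S=\frac1m\big[(x-\alpha z)^m-(-\alpha z)^m\big]$. Let $c(z)=e^{(-\alpha z)^m/m}$ and take $k=d$. For real $z$ the function $c(z)U_+(x-\alpha z)$ solves $u''=Q^2u$ and equals $ge^{-S}\chi(x-\alpha z)$ for large $x$, so it is $u_+(x,z)$ by uniqueness. Then $u_-(x,z)=c(-z)U_+(-x+\alpha z)=c(-z)U_-(x-\alpha z)$, and Proposition~\ref{prop:model} gives $D(z)=2\gamma_d\,c(z)c(-z)$ for real $z$. Both sides are entire, so the identity holds on $\mathbb C$, and $D$ has no zeros.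
\end{proof}

\section{Rigidity, and the forms $x^2+cz^2$}\label{sec:m3}

An entire function $f$ has \emph{finite order} if $|f(z)|\le C\exp(C|z|^\rho)$ for some $\rho$ and $C$. We use Hadamard's factorization theorem in the following form: an entire function of finite order with finitely many zeros equals $Re^G$ for some polynomials $R\not\equiv0$ and $G$. Such a function is determined in modulus on the real axis by its behavior at $+\infty$.

\begin{lemma}\label{lem:rigid}
Let $f$ be an entire function of finite order with finitely many zeros. Suppose that $f(t)e^{-At^m}\to L$ as $t\to+\infty$ along $\mathbb R$, where $A\in\mathbb R$, $L>0$ and $m\ge1$ is an integer. Then $|f(t)|=Le^{At^m}$ for all $t\in\mathbb R$.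
\end{lemma}

\begin{proof}
Write $f=Re^G$, let $\varrho t^N$ be the leading term of $R$, and let $G_1(t)=\operatorname{Re}G(t)-At^m$ for real $t$; this is a real polynomial. Taking logarithms, $N\log t+\log|\varrho|+G_1(t)\to\log L$ as $t\to+\infty$. A nonconstant polynomial dominates $\log t$, so $G_1$ is constant; then $N=0$, so $R=\varrho$ and $|\varrho|e^{G_1}=L$. Hence $|f(t)|=|\varrho|e^{G_1+At^m}=Le^{At^m}$ for all real $t$.
\end{proof}

For $m=2$ every monic real form is $x-\alpha z$, so Theorem~\ref{thm:main} reduces to Proposition~\ref{prop:translate}. The first case with content is $m=3$, where the normalized forms are $x^2+cz^2$.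

\begin{proposition}\label{prop:m3}
If $c\in\mathbb R$ and $c\ne0$, then $E(x^2+cz^2)$ is infinite.
\end{proposition}

\begin{proof}
The operator $\mathcal L_z$ for $x^2+cz^2$ coincides with the operator $\mathcal L_\zeta$ for $x^2+\zeta^2$ whenever $\zeta^2=cz^2$. So it suffices to treat $Q=x^2+z^2$.

Let $z>0$. Then $Q>0$ on the whole line, $g=(x^2+z^2)^{-1/2}$ and $gg''=(2x^2-z^2)(x^2+z^2)^{-3}$, so that
\[
\int_0^\infty|gg''|\,dx\le2\int_0^\infty\frac{dx}{(x^2+z^2)^2}=\frac{\pi}{2z^3}.
\]
Lemma~\ref{lem:LG} applies on $[0,\infty)$, and the solution it produces is $u_+$ by uniqueness. Hence $\chi(0)\to1$ and $(\chi'/Q)(0)\to0$ as $z\to+\infty$. At $x=0$ we have $S=0$ and $g'=0$, so \eqref{eq:uprime} gives $u_+u_+'=g^2\chi(\chi'-Q\chi)=-\chi(\chi-\chi'/Q)$. Since $Q$ is even in $z$, so is $u_+$, and \eqref{eq:D} becomes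
\[
D(z)=2\chi(\chi-\chi'/Q)\big|_{x=0}\longrightarrow2\qquad(z\to+\infty).
\]
If $E(Q)$ were finite, Lemma~\ref{lem:rigid} with $A=0$ and $L=2$ would give $|D|=2$ on $\mathbb R$. But $D(0)=2/\sin\frac\pi6=4$ by \eqref{eq:D0}.
\end{proof}

The two numbers have a simple origin. For large $z$ the function $Q(\cdot,z)$ has no real zero, and $D$ is close to $W(ge^{-S},ge^{S})=2g^2Q=2$. At $z=0$ the zeros $\pm iz$ have merged into a real double zero, which contributes the factor $\gamma_2=2$. In this proof a negative $c$ was removed by rotating $z$. In general the real zeros cannot be removed: if $d$ is odd, $Q(\cdot,z)$ has a real zero for every real $z$. At such a zero $\int|gg''|$ diverges, and the solution has to be carried across it by other means.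

\section{Asymptotics of $D$ along the positive axis}\label{sec:asym}

Let $q(y)=Q(y,1)$, let $y_1<\dots<y_r$ ($r\ge0$) be the distinct real zeros of $q$, and let $k_1,\dots,k_r$ be their multiplicities. Put
\begin{equation}\label{eq:A}
A=\int_{\mathbb R}\big(|q(y)|-\operatorname{sgn}(y)^dq(y)\big)\,dy,\qquad\gamma(Q)=\prod_{j=1}^r\gamma_{k_j},
\end{equation}
with $\gamma(Q)=1$ if $r=0$. The integrand vanishes for large $|y|$, since $q$ is monic of degree $d$.

\begin{proposition}\label{prop:asym}
$D(z)e^{-Az^m}\to2\gamma(Q)$ as $z\to+\infty$ along $\mathbb R$.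
\end{proposition}

This is the only place where the coefficients $c_j$ must be real: for real $z$ the potential is $Q^2=P^2$ with $P=|Q|\ge0$, so solutions are of exponential type on both sides of each zero and never oscillate. We follow $u_+$ from $+\infty$ to $-\infty$ and record its size relative to $P^{-1/2}e^{-\int P}$, which grows in that direction.

\subsection{Amplitudes and transfer matrices}

Let $J$ be an interval, let $P\ge0$ be continuous on $J$ and smooth and positive outside a finite set, and let $\Psi'=P$ on $J$. For a solution $u$ of $u''=P^2u$ on $J$ and a point where $P>0$, put $w=P^{1/2}u$ and define the \emph{amplitudes}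
\begin{equation}\label{eq:ab}
a=\tfrac12\big(w-w'/P\big)e^{\Psi},\qquad b=\tfrac12\big(w+w'/P\big)e^{\Psi}.
\end{equation}
Equivalently, $w=(a+b)e^{-\Psi}$ and $w'/P=-(a-b)e^{-\Psi}$. The function $w=e^{-\Psi}$ would have $(a,b)=(1,0)$, and $w=e^{\Psi}$ would have $(a,b)=(0,e^{2\Psi})$. Both components are thus measured against $e^{-\Psi}$, and $b$ should be damped as one moves to the left. We write $v=(a,b)^T$ and $e=(1,0)^T$, we put $\|v\|=|a|+|b|$, and we use the induced norm for matrices. Since $w'/P=P^{-1/2}u'+\frac12P'P^{-3/2}u$, we have $v=\Lambda\,(u,u')^T$ with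
\begin{equation}\label{eq:Lambda}
\Lambda=\frac{e^\Psi}2\begin{pmatrix}1&-1\\1&1\end{pmatrix}\begin{pmatrix}P^{1/2}&0\\\frac12P'P^{-3/2}&P^{-1/2}\end{pmatrix},\qquad\det\Lambda=\tfrac12e^{2\Psi}\ne0 .
\end{equation}
For points $x''\le x'$ of $J$ at which $P>0$, let $\Pi(x'',x')$ be the matrix sending $(u,u')^T(x')$ to $(u,u')^T(x'')$. The \emph{transfer matrix} $T(x'',x')=\Lambda(x'')\Pi(x'',x')\Lambda(x')^{-1}$ sends $v(x')$ to $v(x'')$ for every solution. Transfer matrices over adjacent intervals multiply. They also have two invariances. Adding a constant to $\Psi$ multiplies all amplitudes by one constant. If $x=x_0+\ell\tau$ with $\ell>0$, then $\tilde u(\tau)=u(x)$ solves $\tilde u_{\tau\tau}=\tilde P^2\tilde u$ with $\tilde P(\tau)=\ell P(x)$; one may take $\tilde\Psi(\tau)=\Psi(x)$, and $\tilde w=\ell^{1/2}w$, $\tilde w_\tau/\tilde P=\ell^{1/2}w'/P$, so all amplitudes are multiplied by $\ell^{1/2}$. Hence \emph{transfer matrices do not depend on the choice of $\Psi$ and are unchanged by the rescaling $P\mapsto\tilde P$}.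

\begin{lemma}\label{lem:outer}
Let $P>0$ on $[x'',x']$, $g=P^{-1/2}$ and $F=\int_{x''}^{x'}|gg''|\,ds$. Then, for $x\in[x'',x']$,
\begin{align}
a(x)&=a(x')-\tfrac12\int_x^{x'}gg''\,(a+b)\,ds,\label{eq:aint}\\
b(x)&=e^{-2(\Psi(x')-\Psi(x))}b(x')+\tfrac12\int_x^{x'}e^{-2(\Psi(s)-\Psi(x))}gg''\,(a+b)\,ds,\label{eq:bint}
\end{align}
and $T=T(x'',x')$ satisfies $\|T\|\le e^F$ and $\|Te-e\|\le e^F-1$.
\end{lemma}

\begin{proof}
From $u=gw$ and $g^2=1/P$ we get
\[
(w'/P)'=g(2g'w'+gw'')=g(u''-g''w)=(P-gg'')w .
\]
Differentiating \eqref{eq:ab} and using $we^\Psi=a+b$,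
\begin{align*}
a'&=\tfrac12\big[w'-(P-gg'')w+Pw-w'\big]e^\Psi=\tfrac12gg''(a+b),\\
b'&=\tfrac12\big[w'+(P-gg'')w+Pw+w'\big]e^\Psi=2Pb-\tfrac12gg''(a+b).
\end{align*}
Integrating $a'$ and $(be^{-2\Psi})'=-\frac12e^{-2\Psi}gg''(a+b)$ over $[x,x']$ gives \eqref{eq:aint} and \eqref{eq:bint}. As $\Psi$ is increasing, the exponentials in \eqref{eq:bint} are at most $1$, so $\|v(x)\|\le\|v(x')\|+\int_x^{x'}|gg''|\,\|v\|\,ds$. Gronwall's inequality gives $\|v(x)\|\le\|v(x')\|e^{F(x)}$ with $F(x)=\int_x^{x'}|gg''|\,ds$, which is the bound on $\|T\|$. If $v(x')=e$, then \eqref{eq:aint} and \eqref{eq:bint} give $|a(x'')-1|+|b(x'')|\le\int_{x''}^{x'}|gg''|e^{F(s)}\,ds=e^F-1$.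
\end{proof}

\subsection{Reading off $D$ from the amplitudes}

\begin{lemma}\label{lem:ends}
Let $z>0$, let $P=|Q(\cdot,z)|$ on $\mathbb R$, and let $\Psi$ be the antiderivative of $P$ that equals $S(\cdot,z)$ on $[X(z),\infty)$. Then the amplitudes of $u_+(\cdot,z)$ satisfy
\[
v(x)\to e\quad(x\to+\infty),\qquad v(x)\to\tfrac12D(z)e^{-Az^m}e\quad(x\to-\infty).
\]
\end{lemma}

\begin{proof}
For $x\ge X(z)$ we have $P=Q$ and $w=e^{-\Psi}\chi$, so $a=\chi-\chi'/(2Q)$ and $b=\chi'/(2Q)$. This gives the first limit.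

Let $x\le x_1=-X(z)$. Then $Q(-x,-z)$ is real with positive real part and equals $(-1)^dQ(x,z)$, so $P(x)=Q(-x,-z)>0$, and \eqref{eq:gbounds} shows that $g=P^{-1/2}$ satisfies $\int_{-\infty}^{x_1}|gg''|<\infty$. Apply Lemma~\ref{lem:outer} with $x'=x_1$. The amplitudes are bounded on $(-\infty,x_1]$; by \eqref{eq:aint}, $a$ has a limit $a_\infty$ at $-\infty$; and by \eqref{eq:bint} and dominated convergence $b\to0$, because $\Psi(x)\to-\infty$.

It remains to compute $a_\infty$. For $x\le x_1$ the definition of $u_-$ gives $w_-:=P^{1/2}u_-=e^{-S(-x,-z)}\chi_-$, where $\chi_-(x)=\chi(-x,-z)$ satisfies $\chi_-\to1$ and $\chi_-'/P\to0$ as $x\to-\infty$. Since $\partial_x[S(-x,-z)]=-P(x)$, we get $w_-'/P=e^{-S(-x,-z)}(\chi_-+\chi_-'/P)$. With $w=P^{1/2}u_+$ and $W(gw,gw_-)=g^2W(w,w_-)$,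
\begin{equation}\label{eq:Dab}
D(z)=w\,\frac{w_-'}P-\frac{w'}P\,w_-=e^{-\Psi(x)-S(-x,-z)}\big[(a+b)(\chi_-+\chi_-'/P)+(a-b)\chi_-\big].
\end{equation}
Put $\xi=-x\ge X(z)$. Then $\Psi(-\xi)=\int_0^\xi Q(s,z)\,ds-\int_{-\xi}^\xi|Q(s,z)|\,ds$, and by homogeneity $S(\xi,-z)=(-1)^d\int_{-\xi}^0Q(s,z)\,ds$. Adding, and substituting $s=zy$,
\[
\Psi(-\xi)+S(\xi,-z)=-\int_{-\xi}^{\xi}\big(|Q(s,z)|-\operatorname{sgn}(s)^dQ(s,z)\big)\,ds=-Az^m,
\]
because the integrand vanishes for $|s|\ge X(z)$. Letting $x\to-\infty$ in \eqref{eq:Dab} gives $D(z)=2a_\infty e^{Az^m}$.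
\end{proof}

So $\frac12D(z)e^{-Az^m}$ is the factor by which the amplitude $a$ of $u_+$ is multiplied on the way from $+\infty$ to $-\infty$. By Lemma~\ref{lem:outer}, almost nothing happens on intervals where $\int|gg''|$ is small. The factor is therefore produced near the zeros of $P$.

\subsection{Crossing a model zero}

For $k\ge1$ and $M\ge1$ let $T^{(k)}_M=T(-M,M)$ be the transfer matrix for $P(\tau)=|\tau|^k$.

\begin{lemma}\label{lem:modelT}
$\sup_{M\ge1}\|T_M^{(k)}\|<\infty$, and $T^{(k)}_Me\to\gamma_ke$ as $M\to\infty$.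
\end{lemma}

\begin{proof}
Here $|gg''|=\frac k2(\frac k2+1)|\tau|^{-k-2}$, so $F_k=\int_1^\infty|gg''|\,d\tau$ is finite. Writing $T_M^{(k)}=T(-M,-1)\,T_1^{(k)}\,T(1,M)$ and applying Lemma~\ref{lem:outer} to the first and last factors, we get $\|T_M^{(k)}\|\le e^{2F_k}\|T_1^{(k)}\|$. Apply Lemma~\ref{lem:ends} to the form $x^k$ with $z=1$. For this form $A=0$, $u_+=U_+$ and $D=2\gamma_k$ by Proposition~\ref{prop:model}, so the amplitudes of $U_+$ satisfy $v(M)\to e$ and $v(-M)\to\gamma_ke$. Therefore $T^{(k)}_Me=v(-M)+T^{(k)}_M(e-v(M))\to\gamma_ke$.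
\end{proof}

\subsection{Proof of Proposition~\ref{prop:asym}}

Let $z>0$, $\lambda=z^m$ and $p=|q|$. Under $x=zy$ the function $P=|Q(\cdot,z)|$ rescales to $zP(zy)=\lambda p(y)$, so we may compute all transfer matrices in the variable $y$ for the function $\lambda p$. With $h=p^{-1/2}$, the error density $gg''$ for $\lambda p$ is $\lambda^{-1}hh''$.

\emph{Choice of the intervals.} Choose $\rho>0$ such that the intervals $[y_j-\rho,y_j+\rho]$ are disjoint. Then $p(y_j+t)=|t|^{k_j}\beta_j(t)$ for $|t|\le\rho$, where $\beta_j$ is the absolute value of a polynomial without zeros on $[-\rho,\rho]$, hence smooth and positive. Let $n_j=k_j+1$. Differentiating $h=|t|^{-k_j/2}\beta_j^{-1/2}$ twice gives $|hh''|\le C|t|^{-k_j-2}$ for $0<|t|\le\rho$. By \eqref{eq:gbounds} with $z=\pm1$, $|hh''|\le C|y|^{-m-1}$ for large $|y|$. Hence, if intervals of half-lengths $\delta_j\le\rho$ around the $y_j$ are removed, the error integral over the rest of the line is at most $C\lambda^{-1}(1+\sum_j\delta_j^{-n_j})$. This is small when $\delta_j$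 is a large multiple of $\lambda^{-1/n_j}$. On the other hand, we want $\delta_j$ so small that $\beta_j$ may be replaced by $\beta_j(0)$. Both wishes are met by
\[
\theta_j=\big(\lambda\beta_j(0)\big)^{-1/n_j},\qquad\delta_j=M\theta_j,
\]
if we first let $\lambda\to\infty$ with $M\ge1$ fixed, and then let $M\to\infty$. Constants $C$ are independent of $\lambda$ and $M$. We assume that $\lambda\ge M$ and that $\lambda$ is so large that $\delta_j\le\rho$ for all $j$.

\emph{Outer intervals.} Since $\lambda^{-1}\delta_j^{-n_j}=\beta_j(0)M^{-n_j}$, the error integral over the complement of $\bigcup_j(y_j-\delta_j,y_j+\delta_j)$ is at most $C/M$. By Lemma~\ref{lem:outer}, the transfer matrix $O$ over any compact interval in this complement satisfies $\|O\|\le e^{C/M}$ and $\|Oe-e\|\le e^{C/M}-1$.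

\emph{Inner intervals.} Fix $j$ and drop it from the notation $k_j,n_j,\theta_j,\beta_j$. Under $y=y_j+\theta\tau$, $|\tau|\le M$, the function $\lambda p$ rescales to
\[
P_\theta(\tau)=\theta\lambda\,p(y_j+\theta\tau)=\lambda\theta^{n}|\tau|^k\beta(\theta\tau)=|\tau|^k\,\frac{\beta(\theta\tau)}{\beta(0)},
\]
so the transfer matrix $T_j$ from $y_j+\delta_j$ to $y_j-\delta_j$ equals $\Lambda_\theta(-M)\Pi_\theta\Lambda_\theta(M)^{-1}$, formed with $P_\theta$ and $\Psi_\theta(\tau)=\int_0^\tau P_\theta$. Let $\lambda\to\infty$, so that $\theta\to0$, with $M$ fixed. The function $\beta(\theta\tau)/\beta(0)$ tends to $1$ and its $\tau$-derivative tends to $0$, uniformly on $[-M,M]$. Hence $P_\theta$, $P_\theta'$ and $\Psi_\theta$ at $\tau=\pm M$ converge to the values for $P_0=|\tau|^k$, and by \eqref{eq:Lambda} the matrices $\Lambda_\theta(\pm M)$ converge to the invertible matrices $\Lambda_0(\pm M)$. Also $P_\theta^2\to\tau^{2k}$ uniformly on $[-M,M]$, so by Gronwall's inequality, applied to the difference of two solutions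 of the first-order systems with the same initial vector, $\Pi_\theta\to\Pi_0$. Thus $T_j\to T^{(k_j)}_M$ as $\lambda\to\infty$.

\emph{Composition.} Put
\[
\eta(M)=e^{C/M}-1+\frac1M+\max_j\big\|T_M^{(k_j)}e-\gamma_{k_j}e\big\|,
\]
omitting the last term if $r=0$. By Lemma~\ref{lem:modelT}, $\eta(M)\to0$ as $M\to\infty$. By the last two steps and Lemma~\ref{lem:modelT}, there are a constant $C_1\ge1$ with $C_1\ge\max_j\gamma_{k_j}$, independent of $M$, and a threshold $\lambda_1(M)$ such that for $\lambda\ge\lambda_1(M)$ every outer or inner matrix $B$ satisfies $\|B\|\le C_1$ and $\|Be-\mu e\|\le\eta(M)$, where $\mu=1$ for $B=O$ and $\mu=\gamma_{k_j}$ for $B=T_j$. Take $y''$ to the left and $y'$ to the right of all the removed intervals. The transfer matrix from $y'$ to $y''$ is a product $O_0T_1O_1\cdots T_rO_r=B_1\cdots B_N$ with $N=2r+1$, and the corresponding numbers have product $\mu_1\cdots\mu_N=\gamma(Q)$. The telescoping identity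
\[
B_1\cdots B_Ne-\mu_1\cdots\mu_Ne=\sum_{i=1}^N\mu_{i+1}\cdots\mu_N\;B_1\cdots B_{i-1}\,(B_ie-\mu_ie)
\]
shows that the amplitudes $v$ of $u_+$ in Lemma~\ref{lem:ends} satisfy
\[
\|v(zy'')-\gamma(Q)e\|\le NC_1^{N-1}\eta(M)+C_1^N\|v(zy')-e\| .
\]
Let $y'\to+\infty$ and $y''\to-\infty$ with $z$ fixed. Lemma~\ref{lem:ends} gives $|\frac12D(z)e^{-Az^m}-\gamma(Q)|\le NC_1^{N-1}\eta(M)$ for $z^m\ge\lambda_1(M)$. Since $M$ is arbitrary and $\eta(M)\to0$, the proposition follows.\qed

\begin{example}\label{ex:exception}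
Let $Q=x^2-z^2$. Then $q$ has two simple zeros, $\gamma_1=\sqrt2$, and $A=2\int_{-1}^1(1-y^2)\,dy=\frac83$. So $D(z)\sim4e^{8z^3/3}$ as $z\to+\infty$, while $D(0)=4$. The two constants agree although $E(Q)$ is infinite by Proposition~\ref{prop:m3}. Comparing constants along the positive axis is therefore not enough for this form, and the final argument will have to use the exponent as well.
\end{example}

\section{A product of sines}\label{sec:sines}

We need all solutions of $\prod_j\gamma_{k_j}=\gamma_d$. An inequality in a fixed direction cannot decide the matter: for $d=3$ the polynomial $q$ may have one or three simple real zeros, and $\gamma_3^2=2/(1-\cos\frac\pi4)=4+2\sqrt2$ lies strictly between $\gamma_1^2=2$ and $\gamma_1^6=8$. Instead we use that $2\sin\frac\pi{2n}$ is an algebraic number that contains very little of the prime $2$, whereas the identity, written in terms of these numbers, contains the factor $2^{r-1}$.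

\begin{lemma}\label{lem:sines}
Let $r\ge0$ and let $n_1,\dots,n_r,m\ge2$ be integers with $\prod_{j=1}^r\sin\frac\pi{2n_j}=\sin\frac\pi{2m}$. Then either $r=1$ and $n_1=m$, or $r=2$, $n_1=n_2=2$ and $m=3$.
\end{lemma}

\begin{proof}
The case $r=0$ is impossible because $\sin\frac\pi{2m}<1$. Let $r\ge1$ and $s_n=2\sin\frac\pi{2n}$.

We recall three facts. (1) For a finite extension $\mathbb F$ of $\mathbb Q$ of degree $\Delta$, the norm $\mathrm N:\mathbb F^\times\to\mathbb Q^\times$ is multiplicative, and if the minimal polynomial of $\xi\in\mathbb F^\times$ has degree $\varepsilon$, then $\mathrm N(\xi)$ is the product of the roots of that polynomial raised to the power $\Delta/\varepsilon$. (2) The cyclotomic polynomial $\Phi_l(X)=\prod(X-\zeta')$, taken over the primitive $l$-th roots of unity $\zeta'$, has integer coefficients and is irreducible over $\mathbb Q$, and $X^l-1=\prod_{l'\mid l}\Phi_{l'}(X)$. (3) If $l=\pi_0^{\,a}$ is a power of a prime $\pi_0$, $a\ge1$, then $\Phi_l(X)=\sum_{i=0}^{\pi_0-1}X^{il/\pi_0}$,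 so $\Phi_l(1)=\pi_0$. Evaluating $(X^l-1)/(X-1)$ at $X=1$ gives $\prod_{l'\mid l,\,l'>1}\Phi_{l'}(1)=l$. By (3) the prime power divisors $l'$ alone contribute $l$, so the remaining integers $\Phi_{l'}(1)$ have product $1$. Hence $\Phi_l(1)=\pm1$ if $l>1$ is not a prime power.

Let $\mathbb F=\mathbb Q(e^{2\pi i/L})$ with $L=4mn_1\cdots n_r$, let $\Delta=[\mathbb F:\mathbb Q]$, and for $\xi\in\mathbb F^\times$ let $\mathrm v(\xi)=\operatorname{ord}_2(\mathrm N(\xi))/\Delta$, where $\operatorname{ord}_2$ is the exponent of $2$ in a nonzero rational number. Then $\mathrm v(\xi\xi')=\mathrm v(\xi)+\mathrm v(\xi')$ and $\mathrm v(2)=1$. The norm of a root of unity is a rational root of unity, that is $\pm1$, so $\mathrm v$ vanishes on roots of unity. Let $n\in\{m,n_1,\dots,n_r\}$ and $\zeta=e^{i\pi/n}$, a primitive $2n$-th root of unity. The field $\mathbb F$ contains $i$ and $e^{i\pi/2n}$, and $1-\zeta=-ie^{i\pi/2n}s_n$, so $s_n\in\mathbb F$ and $\mathrm v(s_n)=\mathrm v(1-\zeta)$. By (2) the conjugates of $1-\zeta$ are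 the numbers $1-\zeta'$, whose product is $\Phi_{2n}(1)$, and by (1)
\[
\mathrm v(s_n)=\frac{\operatorname{ord}_2\Phi_{2n}(1)}{\deg\Phi_{2n}} .
\]
If $n$ is not a power of $2$, then the even number $2n$ is not a prime power, and $\mathrm v(s_n)=0$. If $n$ is a power of $2$, then $\Phi_{2n}(X)=X^n+1$ and $\mathrm v(s_n)=1/n$. Thus $0\le\mathrm v(s_n)\le\frac12$ for $n\ge2$, with $\mathrm v(s_n)=\frac12$ only for $n=2$.

The hypothesis reads $\prod_js_{n_j}=2^{r-1}s_m$. Therefore
\[
\frac r2\ge\sum_{j=1}^r\mathrm v(s_{n_j})=r-1+\mathrm v(s_m)\ge r-1,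
\]
and $r\le2$. If $r=2$, equality holds throughout, so $n_1=n_2=2$; then $\sin\frac\pi{2m}=\sin^2\frac\pi4=\frac12$ and $m=3$. If $r=1$, then $n_1=m$ because the sine is injective on $(0,\frac\pi2)$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\begin{proposition}\label{prop:finite}
Let $Q$ be a monic real form of degree $d=m-1\ge1$. If $E(Q)$ is finite (possibly empty), then $Q=(x-\alpha z)^d$ for some $\alpha\in\mathbb R$.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:D}, $D$ is entire of finite order with finitely many zeros. Proposition~\ref{prop:asym} and Lemma~\ref{lem:rigid} give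
\begin{equation}\label{eq:exact}
|D(t)|=2\gamma(Q)\,e^{At^m}\qquad(t\in\mathbb R).
\end{equation}
At $t=0$, \eqref{eq:exact} and \eqref{eq:D0} give $\gamma(Q)=\gamma_d$, that is,
\[
\prod_{j=1}^r\sin\frac{\pi}{2(k_j+1)}=\sin\frac\pi{2m}.
\]
Lemma~\ref{lem:sines} with $n_j=k_j+1\ge2$ leaves two cases.

Suppose that $r=2$, $k_1=k_2=1$ and $m=3$, as in Example~\ref{ex:exception}. Then $d=2$ and $q(y)=(y-y_1)(y-y_2)$ with $y_1<y_2$, so \eqref{eq:A} gives $A=\int_{\mathbb R}(|q|-q)\,dy=2\int_{y_1}^{y_2}|q|\,dy>0$. But $D$ is even, so \eqref{eq:exact} gives $e^{At^3}=e^{-At^3}$ for all real $t$, and $A=0$. This case cannot occur.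

So $r=1$ and $k_1=m-1=d$. The monic polynomial $q$ of degree $d$ has a real zero $\alpha$ of multiplicity $d$, hence $q=(y-\alpha)^d$, and by homogeneity $Q=(x-\alpha z)^d$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
(i) If $Q=(x-\alpha z)^{m-1}$ with $\alpha\in\mathbb R$, then $E(Q)=\emptyset$ by Proposition~\ref{prop:translate}. If $Q$ is not of this form, then $E(Q)$ is infinite by Proposition~\ref{prop:finite}.

(ii) The coefficient of $x^{m-2}z$ in $(x-\alpha z)^{m-1}$ is $-(m-1)\alpha$. So the only normalized form of this type is $x^{m-1}$, and (ii) follows from (i). This is the only use of the normalization, and Proposition~\ref{prop:translate} with $\alpha\ne0$ shows that (ii) fails without it.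
\end{proof}

\begin{thebibliography}{1}

\bibitem{twod}
\emph{Analytic Hypoellipticity in Dimension Two},
\texttt{http://www.math.berkeley.edu/\%7Emchrist/Papers/twod.pdf}.

\end{thebibliography}
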